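# Covering random graphs by linearly many rainbow paths

Throughout, $N(v)$ is the neighborhood of $v$, $\chi(e)$ is the color of the edge $e$, and for a path $P$ we write $V(P)$ for its vertex set and $\chi(P)$ for its set of colors. A path may consist of a single vertex; it is then called trivial.

## 1. Rainbow covers of the complete graph

**Definitions.** An edge-coloring is *proper* if any two edges sharing a vertex have distinct colors. An edge-colored graph is *rainbow* if all its edges have distinct colors. A family of paths in $G$ *covers* $E(G)$ if every edge of $G$ lies in at least one of the paths; the paths need not be edge-disjoint.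

Somebody hands us a graph $G$ on $n$ vertices with a proper edge-coloring. We want to cover all edges by as few rainbow paths as possible. Is a constant times $n$ enough?

Take $K_4$ with three colors, each color being a perfect matching: color 1 on $12,34$, color 2 on $13,24$, color 3 on $14,23$. In a path $abcd$ with three edges, $ab$ and $cd$ are complementary, so they have the same color. Hence rainbow paths have at most two edges, and at least three are needed for the six edges. The paths $1\,2\,3$, $1\,3\,4$, $1\,4\,2$ do it, since two edges sharing a vertex have different colors. If all six edges had distinct colors, then two paths would suffice, $1\,2\,3\,4$ and $2\,4\,1\,3$. So the answer depends on the coloring, and we want a bound that holds for all proper colorings.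

If $G$ has $O(n)$ edges, single-edge paths suffice. The complete graph is the opposite extreme: it has about $n^2/2$ edges, so $O(n)$ paths must have length of order $n$ on average. It is nevertheless an easy case.

**Proposition 1.** For every $n$ and every proper edge-coloring of $K_n$, at most $1000n$ rainbow paths cover $E(K_n)$.

*Proof.* If $n\le 2000$, use single edges: $\binom n2\le 1000n$. Let $n>2000$ and $K=1000$.

**Step 1: the walkers.** We set up a greedy process. Maintain $Kn$ rainbow paths ("walkers") $P_1,\dots,P_{Kn}$; initially each vertex carries $K$ trivial ones. Let $p_i$ be the current end of $P_i$. Go through the edges of $K_n$ in any order. An edge already covered is skipped. Otherwise orient it as $(w,x)$, look for a walker $i$ and a vertex $u$, and extend $P_i$ at its end by the three edges $p_iu,\ uw,\ wx$. We must show that a legal choice of $i$ and $u$ always exists.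

**Step 2: counters.** We need to know that no color and no vertex blocks too many walkers. Let
$$N_\gamma=\#\{i:\gamma\in\chi(P_i)\},\qquad V_z=\#\{i:z\in V(P_i)\}.$$
There are at most $\binom n2$ extensions, so the total length of the walkers never exceeds $3n^2/2$. Hence $\sum_\gamma N_\gamma\le 3n^2/2$ and $\sum_z V_z\le 3n^2/2+Kn$. Call a color $\gamma$ *saturated* once $N_\gamma\ge 50n$, and a vertex $z$ saturated once $V_z\ge 50n$. There are at most $3n/100$ saturated colors and at most $3n/100+20\le n/25$ saturated vertices at any time. We impose the rule that $u$, $\chi(p_iu)$ and $\chi(uw)$ must be unsaturated when they are used.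

With this rule, always $N_\gamma<51n$ and $V_z<51n$. Each extension raises a counter by at most $1$, so when $\gamma$ becomes saturated, $N_\gamma<50n+1$. Afterwards $\gamma$ is used only as the color $\chi(wx)$ of a target edge. These targets are distinct edges of one color, which form a matching, so this happens at most $n/2$ times. Similarly $V_z$ starts at $1000<50n$, is less than $50n+1$ when $z$ becomes saturated, and afterwards $z$ is visited only as an end of a target edge, at most $n-1$ times.

**Step 3: choosing $i$.** We find a walker that does not conflict with the target. Exclude walkers with at least $n/40$ edges (at most $60n$ of them), those with $\chi(wx)\in\chi(P_i)$, those with $w\in V(P_i)$, and those with $x\in V(P_i)$ (fewer than $51n$ each). Fewer than $213n<Kn$ walkers are excluded. Fix one that remains; then $p_i\ne w,x$.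

**Step 4: choosing $u$.** We find a connecting vertex. Exclude

* vertices of $V(P_i)\cup\{w,x\}$: fewer than $n/40+3$;
* vertices $u$ with $\chi(p_iu)\in\chi(P_i)\cup\{\chi(wx)\}$: fewer than $n/40+1$, because each color occurs at most once at $p_i$;
* vertices $u$ with $\chi(uw)\in\chi(P_i)$: fewer than $n/40$, in the same way at $w$;
* vertices $u$ for which $u$, $\chi(p_iu)$ or $\chi(uw)$ is saturated: at most $n/25+3n/100+3n/100=n/10$.

The total is less than $3n/40+n/10+4<n$, so some $u$ remains. The extended path is rainbow: the new vertices $u,w,x$ are distinct and not on $P_i$, the new colors are not in $\chi(P_i)$, $\chi(p_iu)\ne\chi(uw)$ and $\chi(uw)\ne\chi(wx)$ by properness (as $p_i\ne w$ and $u\ne x$), and $\chi(p_iu)\ne\chi(wx)$ by choice. So every edge gets covered. Discard the walkers that stayed trivial. $\square$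

Why do we go through $u$ rather than straight from $p_i$ to $w$? A direct step needs $\chi(p_iw)\notin\chi(P_i)$, and nothing in the counters prevents this from failing for all walkers at one particular $w$. With $u$ in between, we have a whole supply of choices and each obstruction removes a few of them.

## 2. Sparse random graphs, and where the argument for $K_n$ stops

$G(n,p)$ is the binomial random graph: $n$ vertices, each pair joined independently with probability $p=p(n)\in[0,1]$. "With high probability" (w.h.p.) means with probability tending to $1$ as $n\to\infty$. Write $d=np$.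

Kaique, Mota and Naia proved that if $p=\omega\big((\frac{\ln n}{n})^{1/2}\big)$, then w.h.p. every proper edge-coloring of $G\sim G(n,p)$ contains $O(n)$ rainbow paths covering $E(G)$. For $p=O(n^{-1})$ the claim is trivial, since $|E(G)|=O(n)$ w.h.p. The report "Cross-community collaborations in combinatorics" poses as an open problem the range between: $c/n\le p\le C(\ln n/n)^{1/2}$ for all sufficiently large $n$, with arbitrary fixed $c,C>0$. One has to find $K$, depending at most on $c,C$, such that w.h.p. every proper edge-coloring of $G$ admits at most $Kn$ rainbow paths covering $E(G)$. The claim is true, in the following stronger form: the constant is absolute and all $p\in[0,1]$ are allowed.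

**Theorem 2.** There are an absolute constant $K^*$ and a sequence $\varepsilon_n\to0$ such that for all $n$ and all $p\in[0,1]$, with probability at least $1-\varepsilon_n$, every proper edge-coloring of $G\sim G(n,p)$ admits at most $K^*n$ rainbow paths covering $E(G)$.

Note the order of events: the coloring is chosen after $G$ is seen. So we should extract from $G(n,p)$ some deterministic properties and then work with an arbitrary coloring.

What changes from $K_n$? Let $F$ be a graph with all degrees between $d/2$ and $2d$, and try to repeat the proof. A walker ending at $u'$ can be used for $(w,x)$ through one vertex $u$ only if $u'uw$ is a walk of length two. There are at most $4d^2$ such $u'$. Even if each vertex carries at most $2K$ walkers, at most $8Kd^2$ walkers are usable for $w$. In Step 3 all we knew about the blocked walkers was that their number is at most a small constant times $Kn$. When $d^2/n$ is small, this bound exceeds the total number of usable walkers, so it does not exclude that every usable walker is blocked. This is the point where the argument stops. Besides, nothing prevents the walkers from piling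 up at few vertices, in which case there may be none near $w$ at all. In $K_n$ this was harmless.

Three changes get past this.

* *Failures are allowed and counted.* The walkers blocked by a color $\gamma$ may surround one particular $w$, but not many. If only a small set $A$ of vertices carries many walkers blocked by $\gamma$, then in a random-like graph only $O(|A|/d)$ vertices send a positive fraction of their edges into $A$. Summing over $\gamma$, we find that few targets fail.
* *Rounds.* To sum in this way we need the sets $A$ to be frozen. So we work in rounds in which each walker moves at most once. A walker examined in a round is then in the same state as at the start of the round. In each round at most half of the targets will fail.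
* *A fourth edge.* After $wx$ we add an edge $xy$ that brings the walker to a vertex $y$ with few walkers. This keeps the ends spread out.

## 3. Good graphs

Put $\theta:=1/200$.

**Definition 3.** Let $0<\eta\le1/3$, $L\ge1$, $d>0$. A graph $F$ on $N$ vertices is *$(d,\eta,L)$-good* if

* (G1) $d/2\le\deg(v)\le2d$ for all $v$;
* (G2) for every $A\subseteq V(F)$ with $|A|\le\eta N$, the set $\Gamma(A):=\{v:|N(v)\cap A|\ge\theta d\}$ satisfies $|\Gamma(A)|\le L|A|/d$;
* (G3) for every $A\subseteq V(F)$ with $|A|\ge N/3$, $\#\{v:|N(v)\cap A|<d/16\}\le LN/d$.

So (G2) says that small sets are seen by few vertices, and (G3) says that large sets are seen by almost all vertices.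

*Example.* Let $N\ge4$. Then $K_N$ is $(N-1,\theta/2,1)$-good. (G1) is clear. If $|A|\le\theta N/2<\theta(N-1)$, then $\Gamma(A)=\emptyset$. If $|A|\ge N/3$, every $v$ has at least $N/3-1\ge(N-1)/16$ neighbors in $A$, so the set in (G3) is empty. In contrast, two disjoint copies of $K_{N/2}$ with $d=N/2-1>2L$ violate (G3): if $A$ is one copy, all $N/2>LN/d$ vertices of the other have no neighbor in $A$.

**Theorem 4.** For all $\eta\in(0,1/3]$, $L\ge1$ there are $D_0,K_0$ such that if $F$ is $(d,\eta,L)$-good on $N$ vertices with $d\ge D_0$, then every proper edge-coloring of $F$ admits at most $K_0N$ rainbow paths covering $E(F)$.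

Sections 4–7 prove Theorem 4, Section 8 finds a good subgraph in $G(n,p)$ that misses at most $n$ edges, and Section 9 combines the two.

## 4. The walker process on a good graph

**Constants.** Put
$$\tau=\frac{\eta\theta}{1000}=\frac{\eta}{200000},\qquad \beta=\frac{\eta}{200},\qquad C_1=36L. \tag{1}$$
Here $\tau d$ will bound the length of the walkers, $\beta KN$ the number of targets per round, and $C_1N$ is the number of uncovered edges at which we stop. Let $K$ be an integer with
$$K\ge\frac{400}{\eta},\qquad K\ge\frac{32}{\beta\tau},\qquad \beta K\ge C_1+1, \tag{2}$$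
and let
$$D_0=\max\Big\{1000,\ \frac{96}{\eta},\ \frac L\eta,\ 960L^2,\ \frac8\tau\big(\log_2(\beta K)+3\big)\Big\},\qquad d\ge D_0. \tag{3}$$
By (G1), $N>d/2\ge48/\eta$. Also $\tau d\ge1$. Put $R_{\max}=\lfloor\tau d/4\rfloor$ and fix a proper coloring $\chi$ of $F$.

**The walkers.** We maintain $KN$ rainbow paths $P_1,\dots,P_{KN}$ with current ends $p_i$. Initially each vertex carries exactly $K$ trivial paths. At any moment $H$ is the set of edges of $F$ lying on no $P_i$. Rounds $1,2,\dots$ are performed while $|H|\ge C_1N$ and the round number is at most $R_{\max}$. In a round each walker is either unchanged or extended at its end by exactly $4$ edges. So at the start of each round every $P_i$ has at most $\tau d$ edges.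

**Counters.** At the start of a round let

* $\ell(v)=\#\{i:p_i=v\}$; we shall keep the invariant $\ell(v)\le2K$, and clearly $\sum_v\ell(v)=KN$;
* $N_\gamma=\#\{i:\gamma\in\chi(P_i)\}$ for a color $\gamma$, so $\sum_\gamma N_\gamma\le KN\tau d$;
* $V_z=\#\{i:z\in V(P_i)\}$ for a vertex $z$, so $\sum_zV_z\le KN(\tau d+1)\le2KN\tau d$.

**Saturation.** A color $\gamma$ is *saturated* in this round if $N_\gamma\ge\eta KN/48$ at its start, and a vertex $z$ is saturated if $V_z\ge\eta KN/48$ at its start. By the sums above there are at most $48\tau d/\eta<d/1000$ saturated colors and at most $96\tau d/\eta<d/1000$ saturated vertices; indeed $\tau/\eta=1/200000$. Since $N_\gamma$ and $V_z$ never decrease, what is saturated stays saturated.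

**A round.** Let $m=\min\{|H|,\lfloor\beta KN\rfloor\}$, with $H$ taken at the start of the round. Then
$$C_1N\le m\le\beta KN, \tag{4}$$
because $|H|\ge C_1N$ and $\beta KN\ge C_1N+N$. Choose $m$ edges of $H$, the *targets* of this round, and orient each arbitrarily as $(w,x)$. Process the targets one by one; a target is processed even if an earlier extension in the same round has already covered it. For $(w,x)$, look for a walker $i$, with $u'=p_i$ its end at the start of the round, and vertices $u,y$ such that $u'u,uw,xy\in E(F)$ and

1. $i$ has not been extended in this round;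
2. $u\ne x$; $u,w,x\notin V(P_i)$; $\chi(u'u),\chi(uw),\chi(wx)\notin\chi(P_i)$; $\chi(u'u)\ne\chi(wx)$;
3. $u$, $\chi(u'u)$, $\chi(uw)$ are unsaturated;
4. $y\notin V(P_i)\cup\{u,w,x\}$; $\chi(xy)\notin\chi(P_i)\cup\{\chi(u'u),\chi(uw),\chi(wx)\}$; $y$ and $\chi(xy)$ are unsaturated; and $\ell(y)+(\text{number of walkers that arrived at }y\text{ so far in this round})<2K$.

If such a choice exists, extend $P_i$ by $u'u,uw,wx,xy$; the target *succeeds*. Otherwise it *fails* and nothing is done.

**The process is consistent.** We check that walkers remain rainbow paths and that the invariant persists. The new vertices $u,w,x,y$ are distinct and not on $P_i$. The new colors avoid $\chi(P_i)$. They are distinct: $\chi(u'u)\ne\chi(uw)$ by properness, as $u'\in V(P_i)$ and $w\notin V(P_i)$ give $u'\ne w$; $\chi(uw)\ne\chi(wx)$ by properness, as $u\ne x$; the other inequalities are in conditions 2 and 4. A vertex that receives walkers has at the end of the round at most $\ell+\text{arrivals}\le2K$ of them, by the last part of condition 4, and a vertex that receives none does not gain; so $\ell\le2K$ persists. At the end of a round all its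 successful targets are covered. The targets of one round are distinct, and covered edges are not targets of later rounds, so

> over the whole process, each edge is a successful target at most once. (5)

## 5. Saturation bounds every counter

This section shows that at all times a color or a vertex blocks only a small proportion of all walkers. As in $K_n$, saturated objects can be used only by the targets themselves, and those uses are few by (5).

**Claim 5.** At the start of every round, $N_\gamma\le\eta KN/24$ for every color $\gamma$ and $V_z\le\eta KN/24$ for every vertex $z$.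

*Proof.* If $\gamma$ is unsaturated at that time, we are done. Otherwise let $s$ be the last earlier round in which $\gamma$ was unsaturated; it exists, because initially $N_\gamma=0$. At the start of round $s$, $N_\gamma<\eta KN/48$. In round $s$, $N_\gamma$ grows by at most the number of extended walkers, hence by at most $m\le\beta KN=\eta KN/200$. After round $s$, by conditions 3 and 4, $\gamma$ is used only as the color $\chi(wx)$ of a successful target. By (5) these targets are distinct edges of color $\gamma$. They form a matching, so there are at most $N/2\le\eta KN/800$ of them, using $\eta K\ge400$. The total is at most $\eta KN\big(\frac1{48}+\frac1{200}+\frac1{800}\big)<\eta KN/24$.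

For a vertex $z$, initially $V_z=K<\eta KN/48$, since $N>48/\eta$. So if $z$ is saturated, there is again a last unsaturated round, at whose start $V_z<\eta KN/48$ and in which $V_z$ grows by at most $\beta KN$. Afterwards $z$ is visited only as an endpoint of a successful target, at most $\deg(z)\le2d<4N\le\eta KN/100$ times. Finally $\frac1{48}+\frac1{200}+\frac1{100}<\frac1{24}$. $\square$

## 6. At most half of the targets of a round fail

**Claim 6.** In every round at most $m/2$ targets fail.

Fix a round. Below, $P_i,p_i,\ell,N_\gamma,V_z$ refer to the start of the round; a walker not yet extended in the round is unchanged since then.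

**Step 1: failures because of $y$.** We bound the number of targets that fail although some $(i,u)$ satisfies 1–3. Call $v$ *full* if, at the end of the round, $\ell(v)+\mathrm{arrivals}(v)\ge2K$. There are at most
$$\frac{KN+m}{2K}\le\frac{(1+\beta)N}2$$
full vertices, so at least $N/3$ vertices are not full. By (G3), the set $Q_1$ of vertices having fewer than $d/16$ non-full neighbors satisfies $|Q_1|\le LN/d$.

Suppose $x\notin Q_1$ and $(i,u)$ satisfies 1–3. Then $x$ has at least $d/16$ non-full neighbors $y$, and these satisfy the last part of condition 4 at any time during the round. The rest of condition 4 excludes at most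
$$(\tau d+1+2)+(\tau d+3)+\frac{2d}{1000}<\frac d{16}$$
of them: first the vertices of $V(P_i)\cup\{u,w\}$, then one neighbor for each forbidden color, then the saturated vertices and colors. (Recall $\tau\le1/600000$ and $d\ge1000$.) So a valid $y$ exists, and the target succeeds. Hence every target failing in this way has $x\in Q_1$, and there are at most $2d\cdot LN/d=2LN$ of them.

**Step 2: what it means that no $(i,u)$ satisfies 1–3.** We translate such a failure into a statement about neighborhoods of $w$. First, walkers are spread out. Let $V_1=\{v:\ell(v)\ge K/4\}$. From $KN\le2K|V_1|+\frac K4N$ we get $|V_1|\ge3N/8\ge N/3$. By (G3), the set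
$$Q_0:=\{u:|N(u)\cap V_1|<d/16\}\quad\text{satisfies}\quad|Q_0|\le LN/d.$$
Next, we name the sets of vertices where many walkers are blocked for one and the same reason:

* $A_a=\{v:$ at least $K/24$ walkers at $v$ are extended during this round$\}$;
* $A_\gamma=\{v:$ at least $K/24$ walkers at $v$ have $\gamma\in\chi(P_i)\}$, for colors $\gamma$;
* $A^z=\{v:$ at least $K/24$ walkers at $v$ have $z\in V(P_i)\}$, for vertices $z$;
* an ordered pair $(u',u)$ with $u'u\in E(F)$ is *bad* if at least $K/24$ walkers at $u'$ have $\chi(u'u)\in\chi(P_i)$ or $u\in V(P_i)$;
* $B=\{u:$ at least $\theta d$ vertices $u'\in N(u)$ have $(u',u)$ bad$\}$.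

Suppose no $(i,u)$ satisfies 1–3 for $(w,x)$. Take any $u\in N(w)\setminus(Q_0\cup\{x\})$ with $u$ and $\chi(uw)$ unsaturated. Among the at least $d/16$ vertices $u'\in N(u)\cap V_1$, discard those with $\chi(u'u)=\chi(wx)$ (at most one) and those with $\chi(u'u)$ saturated (at most $d/1000$). At least $d/20$ remain. For each remaining $u'$, each of its at least $K/4$ walkers violates 1–3, so it is blocked for one of six reasons:

(a) it was already extended in this round; (b) $\chi(wx)\in\chi(P_i)$; (c) $\chi(uw)\in\chi(P_i)$; (d) $\chi(u'u)\in\chi(P_i)$ or $u\in V(P_i)$; (e) $w\in V(P_i)$; (f) $x\in V(P_i)$.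

The cases $u'=w$ and $u'=x$ fall under (e) and (f). Some reason blocks at least $K/24$ walkers at $u'$; assign one such reason to $u'$. Then a single reason is assigned to at least $\frac16\cdot\frac d{20}=\frac d{120}\ge\theta d$ of the vertices $u'$. For reasons (a)–(f) in this order, this says
$$u\in\Gamma(A_a),\quad u\in\Gamma(A_{\chi(wx)}),\quad u\in\Gamma(A_{\chi(uw)}),\quad u\in B,\quad u\in\Gamma(A^w),\quad u\in\Gamma(A^x). \tag{6}$$
Now let $u$ vary. At least $d/2-1-2d/1000\ge0.4d$ vertices $u\in N(w)$ satisfy $u\ne x$ and have $u,\chi(uw)$ unsaturated. Each is in $Q_0$ or satisfies one of the six alternatives in (6). So one of these seven possibilities holds for at least $0.4d/7\ge\theta d$ vertices $u\in N(w)$. We say that the target has type (0) if this possibility is $u\in Q_0$, and type (a)–(f) according to (6) otherwise.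

**Step 3: the sets are small enough for (G2).** We check the hypothesis of (G2) for all sets to which we shall apply it. Each walker has one end, so by Claim 5 and $m\le\beta KN$,
$$|A_a|\le\frac{24m}K\le\eta N,\qquad|A_\gamma|\le\frac{24N_\gamma}K\le\eta N,\qquad|A^z|\le\frac{24V_z}K\le\eta N. \tag{7}$$
Their images under $\Gamma$ have size at most $L\eta N/d\le\eta N$, since $d\ge L/\eta\ge L$; so (G2) applies to these as well. Also $|Q_0|\le LN/d\le\eta N$.

**Step 4: counting the targets of each type.** We use that each vertex is the tail $w$ of at most $2d$ targets.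

*Type (0).* Here $w\in\Gamma(Q_0)$, and $|\Gamma(Q_0)|\le L^2N/d^2$. At most $2L^2N/d\le N$ targets.

*Type (a).* Here $w\in\Gamma(\Gamma(A_a))$, a set of size at most $24L^2m/(Kd^2)$. At most $48L^2m/(Kd)\le m/20$ targets, as $d\ge960L^2$.

*Type (b).* Here $w\in\Gamma(\Gamma(A_{\chi(wx)}))$. The pair $(w,\chi(wx))$ determines the edge, so the number of targets is at most
$$\sum_\gamma|\Gamma(\Gamma(A_\gamma))|\le\sum_\gamma\frac{24L^2N_\gamma}{Kd^2}\le\frac{24L^2\tau N}d\le N.$$

*Type (c).* At least $\theta d$ vertices $u\in N(w)$ satisfy $u\in\Gamma(A_{\chi(uw)})$. Count the pairs $(u,w)$ with $uw\in E(F)$ and $u\in\Gamma(A_{\chi(uw)})$. Since $u$ and $\gamma=\chi(uw)$ determine $w$, their number is at most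
$$\sum_\gamma|\Gamma(A_\gamma)|\le\sum_\gamma\frac{24LN_\gamma}{Kd}\le24L\tau N.$$
So there are at most $24L\tau N/(\theta d)$ such $w$, and at most $48L\tau N/\theta\le LN$ targets.

*Type (d).* Here $w\in\Gamma(B)$. For each walker $i$, at most $2\tau d$ vertices $u\in N(p_i)$ have $\chi(p_iu)\in\chi(P_i)$ or $u\in V(P_i)$: at most $\tau d$ by color, and at most $\tau d$ because $u\ne p_i$. So the number of bad pairs is at most $KN\cdot2\tau d/(K/24)=48\tau dN$, whence $|B|\le48\tau N/\theta\le\eta N$. By (G2), $|\Gamma(B)|\le L\eta N/d$. At most $2L\eta N\le2LN$ targets.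

*Type (e).* Here $|N(w)\cap\Gamma(A^w)|\ge\theta d$. Therefore $\theta d\le|\Gamma(A^w)|\le24LV_w/(Kd)$, that is, $V_w\ge\theta Kd^2/(24L)$. As $\sum_wV_w\le2KN\tau d$, there are at most $48L\tau N/(\theta d)$ such $w$, hence at most $96L\tau N/\theta\le LN$ targets.

*Type (f).* Here $w\in\Gamma(\Gamma(A^x))$. Counting the pairs $(w,x)$ by $x$, there are at most
$$\sum_x\frac{24L^2V_x}{Kd^2}\le\frac{48L^2\tau N}d\le N$$
targets.

**Step 5: the sum.** We add Step 1 and the seven types. Types (0), (b), (f) give at most $3N$; types (c), (d), (e) at most $4LN$; type (a) at most $m/20$; Step 1 at most $2LN$. Altogether at most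
$$\frac m{20}+(3+4L)N+2LN\le\frac m{20}+9LN\le\frac m{20}+\frac m4<\frac m2$$
targets fail, where we used $m\ge C_1N=36LN$. $\square$

## 7. The number of rounds, and the end of the proof of Theorem 4

We must show that the process stops because few edges are left, not because it runs out of rounds. Suppose all rounds $1,\dots,R_{\max}$ are performed. By Claim 6 each round decreases $|H|$ by at least $m/2$.

*Rounds with $|H|\ge\beta KN$ at the start.* Here $m=\lfloor\beta KN\rfloor$, so $|H|$ decreases by at least $\lfloor\beta KN\rfloor/2\ge\beta KN/4$. Since $|E(F)|\le dN$, there are at most $4d/(\beta K)\le\tau d/8$ such rounds, by $K\ge32/(\beta\tau)$.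

*All other rounds.* Here $|H|$ is an integer less than $\beta KN$, so $m=|H|$ and $|H|$ is at least halved. At the start of the $k$-th such round $N\le C_1N\le|H|<\beta KN/2^{k-1}$. Hence there are at most $\log_2(\beta K)+1$ of them.

So, since $\tau d/8\ge\log_2(\beta K)+3$ by (3),
$$R_{\max}\le\frac{\tau d}8+\log_2(\beta K)+1<\frac{\tau d}4-1<\Big\lfloor\frac{\tau d}4\Big\rfloor=R_{\max},$$
a contradiction. Hence the process stops with $|H|<C_1N$. Discard the walkers that are still trivial and cover the remaining edges by single-edge paths. This gives at most $(K+C_1)N=:K_0N$ rainbow paths covering $E(F)$, and Theorem 4 is proved. $\blacksquare$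

## 8. An almost spanning good subgraph of $G(n,p)$

We recall the Chernoff bounds: if $X$ is binomial with mean $\mu$, then $\Pr(X\le(1-\delta)\mu)\le e^{-\delta^2\mu/2}$ for $0\le\delta\le1$, and $\Pr(X\ge2\mu)\le e^{-\mu/3}$. Let
$$d=np,\qquad\eta_1=\frac{\theta^2}{4e^3},\qquad L_1=\frac{16}\theta=3200,\qquad D=4\cdot10^6.$$
Note that $n\ge d$ and $D>1/\eta_1$. We cannot expect $G$ itself to be good: (G1) can fail, since some vertices may have atypical degree when $d$ is a large constant. We shall delete such vertices and must show that only $n$ edges are lost. Lemmas 7 and 8 provide (G2) and (G3), Lemma 9 controls atypical degrees, and Lemma 10 performs the deletion.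

**Lemma 7.** If $d\ge D$, then with probability at least $1-1/n$: for all nonempty $A\subseteq V$ with $|A|\le\eta_1n$, $\#\{v:|N(v)\cap A|\ge\theta d\}\le L_1|A|/d$.

*Proof.* This is a union bound over $A$ and over a set $S$ of vertices that see $A$.

**Step 1: a dense pair.** Suppose the statement fails for $A$, $|A|=a$. Then there is a set $S$ of size $s=\lceil L_1a/d\rceil$, all of whose vertices have at least $\theta d$ neighbors in $A$. Here $1\le s\le a$, as $d\ge L_1$. Each edge is counted at most twice in $\sum_{v\in S}|N(v)\cap A|\ge s\theta d$, so at least $k:=\lceil s\theta d/2\rceil$ edges have one end in $S$ and the other in $A$. At most $sa$ pairs of vertices have this form.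

**Step 2: probability for fixed $A,S$.** It is at most
$$\binom{sa}kp^k\le\Big(\frac{esap}k\Big)^k\le\Big(\frac{2ea}{\theta n}\Big)^k\le\Big(\frac{2ea}{\theta n}\Big)^{s\theta d/2}\le\Big(\frac a{en}\Big)^{s\theta d/4}.$$
The second step uses $k\ge s\theta d/2$ and $d=np$. The third uses $\frac{2ea}{\theta n}\le\frac{2e\eta_1}\theta=\frac\theta{2e^2}<1$. The last uses $\frac{2ea}{\theta n}\le\big(\frac a{en}\big)^{1/2}$, which is equivalent to $a/n\le\theta^2/(4e^3)$.

**Step 3: the number of pairs.** It is at most $(en/a)^a(en/s)^s$. Since $a\le sd/L_1=s\theta d/16$, the first factor is at most $(en/a)^{s\theta d/16}$. Since $s\ge a/d$ and $en/a\ge e$, we have $en/s\le(en/a)d\le(en/a)^{1+\ln d}$. So the second factor is at most $(en/a)^{s(1+\ln d)}\le(en/a)^{s\theta d/16}$, as $1+\ln d\le d/3200$ for $d\ge D$.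

**Step 4: union bound.** For given $a$ we get at most $(en/a)^{-s\theta d/4+s\theta d/8}=(en/a)^{-s\theta d/8}\le(en/a)^{-2a}\le(en)^{-2}$, because $s\theta d\ge16a$ and $(en/a)^a$ is increasing in $a$ on $[1,n]$ (its logarithm has derivative $\ln(n/a)\ge0$). Summing over $a\le n$ gives at most $1/n$. $\square$

**Lemma 8.** If $d\ge D$, then with probability at least $1-e^{-2n}$: for all $A$ with $|A|\ge n/4$, $\#\{v:|N(v)\cap A|<d/16\}\le100n/d$.

*Proof.* Otherwise there are $A$ and $S$ with $|S|=s=\lceil100n/d\rceil\le n/20$ such that each $v\in S$ has fewer than $d/16$ neighbors in $A$. To get independent pairs, pass to $A':=A\setminus S$, which has $|A'|\ge n/5$. Then $e(S,A')<sd/16$, while for fixed $A,S$ the number $e(S,A')\sim\mathrm{Bin}(s|A'|,p)$ has mean $\mu\ge sd/5$. By Chernoff with $\delta=11/16$,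
$$\Pr\big(e(S,A')\le\tfrac5{16}\mu\big)\le e^{-(11/16)^2\mu/2}\le e^{-sd/25}\le e^{-4n}.$$
There are at most $4^n$ pairs $(A,S)$, and $4^ne^{-4n}\le e^{-2n}$. $\square$

**Lemma 9.** Let $f(k)=(k+2d)\mathbf 1[k\notin[3d/4,2d]]$ and $Z=\sum_vf(\deg v)$. If $d\ge D$, then $\Pr(Z>n)\le\varepsilon'_n$ for some $\varepsilon'_n\to0$ not depending on $p$.

The weight $\deg v+2d$ of an atypical vertex pays for its own edges and for the removal of one further vertex of degree at most $2d$.

*Proof.* **Step 1: the mean.** We show that $\mathbb EZ\le n/2$. The degree $\deg v\sim\mathrm{Bin}(n-1,p)$ has mean $\mu\in[d-1,d]$ and $\mu\ge15d/16$, so $2d\ge2\mu$ and $3d/4\le\frac45\mu$. By Chernoff,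
$$\Pr(\deg v\notin[3d/4,2d])\le e^{-\mu/3}+e^{-\mu/50}\le2e^{-3d/160}.$$
Also $\mathbb E(\deg v+2d)^2\le(d^2+d)+4d^2+4d^2\le10d^2$. By Cauchy–Schwarz,
$$\mathbb Ef(\deg v)\le\sqrt{20}\,d\,e^{-3d/320}\le\rho(d):=5de^{-d/110}\le\tfrac12.$$

**Step 2: large $d$.** If $d\ge n^{1/4}$, Markov's inequality suffices: $\Pr(Z>n)\le\rho(d)\le\sup_{t\ge n^{1/4}}\rho(t)\to0$.

**Step 3: small $d$.** Let $d<n^{1/4}$. Here $\rho(d)$ need not tend to $0$, and we use the variance. For $u\ne v$ write $\deg u=\xi+a$, $\deg v=\xi+b$ with $\xi=\mathbf 1[uv\in E]$, where $\xi,a,b$ are independent and $a,b\sim\mathrm{Bin}(n-2,p)$. Let $g(\xi)=\mathbb E[f(\xi+a)\mid\xi]$. Given $\xi$, the variables $f(\deg u)$ and $f(\deg v)$ are independent with the same mean $g(\xi)$. So their covariance is that of the conditional means, namely $\mathrm{Var}\,g(\xi)$. Since $0\le f(k)\le k+2d$, we have $0\le g(\xi)\le\xi+\mathbb Ea+2d\le3d+1$, so $|g(1)-g(0)|\le3d+1$. Hence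
$$\mathrm{Cov}(f(\deg u),f(\deg v))=\mathrm{Var}\,g(\xi)=p(1-p)(g(1)-g(0))^2\le p(3d+1)^2\le16pd^2.$$
Also $\mathrm{Var}f(\deg v)\le\mathbb E(\deg v+2d)^2\le10d^2$. So
$$\mathrm{Var}Z\le10nd^2+16n^2pd^2=10nd^2+16nd^3\le26nd^3.$$
As $\mathbb EZ\le n/2$, Chebyshev gives $\Pr(Z>n)\le\mathrm{Var}Z/(n/2)^2\le104d^3/n\le104n^{-1/4}$. Let $\varepsilon'_n$ be the larger of the bounds in Steps 2 and 3. $\square$

**Lemma 10.** If $d\ge D$ and the events of Lemmas 7, 8 and $\{Z\le n\}$ hold, then there is $V_0\subseteq V$, depending only on $G$, such that $F=G[V_0]$ is $(d,\eta_1,3200)$-good and $|E(G)\setminus E(F)|\le n$.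

*Proof.* **Step 1: the deleted set.** We delete atypical vertices and, repeatedly, vertices that lose too many neighbors. Let $X=\{v:\deg v\notin[3d/4,2d]\}$. Then $2d|X|\le Z\le n$. Start with $Y=X$ and, as long as possible, add to $Y$ a vertex outside $Y$ with at least $d/4$ neighbors in $Y$ (the first one in a fixed order).

**Step 2: few vertices are added.** We claim $|Y\setminus X|\le|X|$. If $X=\emptyset$, then $Y=\emptyset$. Let $X\ne\emptyset$ and suppose that at some moment exactly $|X|$ vertices have been added. Then $|Y|=2|X|\le n/d\le\eta_1n$, and each added vertex has at least $d/4\ge\theta d$ neighbors in $Y$. Lemma 7 with $A=Y$ gives $|X|\le2L_1|X|/d<|X|$, a contradiction. Hence $|Y\setminus X|\le|X|$ and $|Y|\le2|X|\le n/d$.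

**Step 3: goodness.** Let $V_0=V\setminus Y$ and $N=|V_0|\ge0.99n$. Each $v\in V_0$ has degree in $[3d/4,2d]$ in $G$ and fewer than $d/4$ neighbors in $Y$, so its degree in $F$ is in $[d/2,2d]$; this is (G1). (G2) follows from Lemma 7, since $|A|\le\eta_1N\le\eta_1n$ and the neighbors in $A\subseteq V_0$ are the same in $F$ and $G$; for $A=\emptyset$ it is trivial. (G3) follows from Lemma 8, since $N/3\ge n/4$ and $100n/d\le3200N/d$.

**Step 4: lost edges.** Every edge outside $F$ meets $Y$, and vertices of $Y\setminus X$ have degree at most $2d$. So
$$|E(G)\setminus E(F)|\le\sum_{v\in X}\deg v+2d|Y\setminus X|\le\sum_{v\in X}(\deg v+2d)=Z\le n.\qquad\square$$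

## 9. Proof of Theorem 2

Let $D^*=\max\{D,D_0(\eta_1,3200)\}$ and $K_0=K_0(\eta_1,3200)$, with $D_0,K_0$ from Theorem 4. Fix $n,p$.

*If $np<D^*$:* $|E(G)|$ is binomial with mean and variance at most $D^*n/2$. By Chebyshev, $|E(G)|\le D^*n$ with probability at least $1-2/(D^*n)$, and single-edge paths suffice.

*If $np\ge D^*$:* with probability at least $1-1/n-e^{-2n}-\varepsilon'_n$, Lemma 10 applies. The graph $F$ depends only on $G$, not on the coloring. Any proper coloring of $G$ restricts to a proper coloring of $F$, and Theorem 4 covers $E(F)$ by at most $K_0N\le K_0n$ rainbow paths. The at most $n$ other edges are covered by single-edge paths.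

So $K^*=\max\{D^*,K_0+1\}$ works, with $\varepsilon_n$ the larger of the two failure bounds. $\blacksquare$

Restricting Theorem 2 to $c/n\le p\le C(\ln n/n)^{1/2}$ proves the claim of the problem with $K=K^*$, which depends on neither $c$ nor $C$.

## 10. Regular graphs with small eigenvalues

Theorem 4 is deterministic, so it also applies to pseudorandom regular graphs.

**Corollary 11.** For every $\Lambda$ there is $K_\Lambda$ such that for every $d$-regular graph on $n$ vertices whose adjacency eigenvalues, apart from one eigenvalue $d$, are at most $\Lambda\sqrt d$ in absolute value, every proper edge-coloring admits at most $K_\Lambda n$ rainbow paths covering the edges.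

*Proof.* Let $\eta=\theta/2$, $L=\max\{1,4\Lambda^2/\theta^2\}$, and take $D_0$ and $K_0$ from Theorem 4. If $d<D_0$, use single edges; there are $dn/2$ of them. Let $d\ge D_0$. We verify that the graph is $(d,\eta,L)$-good, using the expander mixing lemma: for all vertex sets $S,A$,
$$\Big|\sum_{s\in S}|N(s)\cap A|-\frac dn|S||A|\Big|\le\Lambda\sqrt d\sqrt{|S||A|}.$$
(G1) is clear.

(G2): if $|A|\le\eta n$ and $S=\Gamma(A)$, then $\theta d|S|\le\frac{\theta d}2|S|+\Lambda\sqrt{d|S||A|}$, so $|S|\le\frac{4\Lambda^2}{\theta^2}\cdot\frac{|A|}d$.

(G3): if $|A|\ge n/3$ and $S=\{v:|N(v)\cap A|<d/16\}$, then $\frac d{16}|S|\ge\frac d3|S|-\Lambda\sqrt{d|S|n}$. As $\frac13-\frac1{16}=\frac{13}{48}$, we get $|S|\le(48/13)^2\Lambda^2n/d\le14\Lambda^2n/d\le Ln/d$.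

Apply Theorem 4. $\blacksquare$

## 11. Matchings give a lower bound of the same order

Let $\mathrm{rc}(G)$ be the maximum, over proper edge-colorings, of the minimum number of rainbow paths covering $E(G)$, and let $\nu(G)$ be the matching number.

**Proposition 12.** $\mathrm{rc}(G)\ge\nu(G)$ for every graph $G$. Hence for $G\sim G(n,p)$, w.h.p.: (i) if $np\to\infty$, then $\mathrm{rc}(G)\ge(\frac12-o(1))n$; (ii) if $n^2p\to\infty$, then $\mathrm{rc}(G)=\Theta(\min\{n,n^2p\})$ with absolute implied constants.

*Proof.* Give all edges of a maximum matching one color and give all other edges further, pairwise distinct colors. This coloring is proper. A rainbow path contains at most one edge of the matching, so $\mathrm{rc}(G)\ge\nu(G)$.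

**(i)** We show that $G$ has an almost perfect matching. The vertices missed by a maximum matching form an independent set, so $n-2\nu(G)$ is at most the independence number $\alpha(G)$. If $np\to\infty$, then for each fixed $\varepsilon>0$,
$$\Pr(\alpha(G)\ge\varepsilon n)\le2^n(1-p)^{\binom{\lceil\varepsilon n\rceil}2}\le\exp\Big(n\ln2-p\binom{\lceil\varepsilon n\rceil}2\Big)\to0,$$
because $p\binom{\lceil\varepsilon n\rceil}2/n\to\infty$. So w.h.p. $\nu(G)\ge(1-o(1))n/2$.

**(ii), upper bound.** $\mathrm{rc}(G)\le K^*n$ w.h.p. by Theorem 2. Also $\mathrm{rc}(G)\le|E(G)|\le n^2p$ w.h.p. by Chebyshev: mean and variance of $|E(G)|$ are at most $n^2p/2$, so the failure probability is at most $2/(n^2p)\to0$.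

**(ii), lower bound for $p\le1/n$.** We find a matching made of isolated edges. Let $I$ be the number of components of $G$ that are single edges. For $n\ge2$,
$$\mathbb EI=\binom n2p(1-p)^{2n-4}\ge\frac{n^2p}4\Big(1-\frac1n\Big)^{2n}\ge\frac{n^2p}{64}\to\infty,$$
since $(1-\frac1n)^n\ge\frac14$. Two distinct isolated edges are disjoint. Besides the two edges themselves, $4(n-4)+6-2=4n-12$ pairs meet their four vertices, and all these must be non-edges. So
$$\mathbb E[I(I-1)]\le\binom n2^2p^2(1-p)^{4n-12}=(1-p)^{-4}(\mathbb EI)^2=(1+O(1/n))(\mathbb EI)^2.$$
Hence $\mathrm{Var}I=o((\mathbb EI)^2)$, and by Chebyshev $\nu(G)\ge I\ge n^2p/128$ w.h.p.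

**(ii), lower bound for $p\ge1/n$.** $\nu$ is monotone under adding edges, so coupling with $G(n,1/n)$ gives $\nu(G)\ge n/128$ w.h.p. For functions $p(n)$ that alternate between the two ranges, treat the two subsequences separately. $\blacksquare$
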